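
\newtheorem*{thmA}{Theorem A}
\newtheorem*{thmB}{Theorem B}
\newtheorem*{conjecture}{Conjecture}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[lemma]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[lemma]{Remark}

\title{Ample generics and approximate finiteness\\ for type $\mathrm{II}_\infty$ ergodic full groups}


\begin{abstract}
We prove that a type $\mathrm{II}_\infty$ ergodic full group which is not approximately finite does not have ample generics. More precisely, for every $r\ge 2$ all of its diagonal conjugacy classes of $r$-tuples are meager. Conversely, approximate finiteness implies ample generics, and both properties are equivalent to hyperfiniteness of the underlying equivalence relation. The proof of the first statement plays two facts against each other. A tuple with a non-meager conjugacy class has integrable invariant functions close to $1$, in mean, on any prescribed set of finite measure. On the other hand, if the group is not approximately finite, there is an open set of tuples with many infinite orbits. Such a tuple can be perturbed, by sending a set of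 small measure on an infinite detour, so that integrable invariant functions vanish on these orbits.
\end{abstract}

\section{Introduction}

\subsection*{The groups and the question}

Throughout, $(X,\mu)$ is a standard Borel space with a non-atomic, $\sigma$-finite, infinite measure, and $\mathcal R\subseteq X\times X$ is a countable Borel equivalence relation: it is Borel and all its classes are countable. We assume that $\mathcal R$ is \emph{measure-preserving}, that is, every Borel partial bijection whose graph is contained in $\mathcal R$ preserves $\mu$, and \emph{ergodic}, that is, every $\mathcal R$-invariant Borel set is null or conull. The \emph{full group} $\mathbb G=[\mathcal R]$ is the group of all Borel bijections $T:X\to X$, identified up to null sets, such that $T(x)\,\mathcal R\,x$ for almost every $x$. Its topology has the basic neighborhoods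
\[
\mathcal V_{F,\epsilon}(T)=\{U\in\mathbb G:\ \mu(\{x\in F: T(x)\neq U(x)\})<\epsilon\},
\]
where $F\subseteq X$ is Borel with $\mu(F)<\infty$ and $\epsilon>0$. With it $\mathbb G$ is a Polish group. A group arising in this way is called a \emph{type $\mathrm{II}_\infty$ ergodic full group}. Two elements are close if they agree on most of a prescribed set of finite measure. What they do elsewhere is not controlled at all, and this freedom is behind every construction below.

For $T_1,\dots,T_r\in\mathbb G$ let $\mathcal G_{T_1,\dots,T_r}$ be the graph on $X$ whose oriented edges are the pairs $(x,T_i(x))$, $1\le i\le r$; orientation is ignored when we speak of connected components. The group $\mathbb G$ is \emph{approximately finite} if for all $r$, all $T_1,\dots,T_r\in\mathbb G$, every Borel $F\subseteq X$ with $\mu(F)<\infty$ and every $\epsilon>0$, there is a Borel set $F_\epsilon\subseteq X$ such that $\mu(F\setminus F_\epsilon)<\epsilon$ and the graph induced by $\mathcal G_{T_1,\dots,T_r}$ on $F_\epsilon$ has only finite connected components. In other words, after a small part of $F$ is removed, finitely many elements of $\mathbb G$ do not connect any point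 to infinitely many others inside what is left.

A Polish group $G$ has \emph{ample generics} if for every $r\ge1$ the diagonal conjugation action
\[
g\cdot(g_1,\dots,g_r)=(gg_1g^{-1},\dots,gg_rg^{-1})
\]
of $G$ on $G^r$ has a comeager orbit: up to conjugacy, there is only one generic $r$-tuple. We call the orbits of this action \emph{conjugacy classes} of tuples, to distinguish them from orbits of points of $X$.

Let $[\mathbb Q]_\lambda$ be the full group of the relation $x-y\in\mathbb Q$ on $\mathbb R$ with Lebesgue measure $\lambda$. It is known that $[\mathbb Q]_\lambda$ is approximately finite and has ample generics, and that every type $\mathrm{II}_\infty$ ergodic full group has a comeager conjugacy class, which is the case $r=1$ of ample generics. The following conjecture is posed in \cite{slides}.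

\begin{conjecture}
A type $\mathrm{II}_\infty$ ergodic full group which is not approximately finite does not have ample generics.
\end{conjecture}

To see why one should believe it, suppose first that $\mathbb G$ is approximately finite. Given a tuple and a set of finite measure, we can cut the graph of the tuple into finite pieces and then close up each piece. So tuples almost all of whose orbits are finite are dense. Such a tuple is described up to conjugacy by how much measure each finite orbit type occupies, and generically each type occupies infinite measure. This gives one generic tuple. If $\mathbb G$ is not approximately finite, these tuples are no longer dense when $r\ge2$ (Lemma~\ref{lem:robust}), and the obvious candidate for a generic tuple is lost. The conjecture says that nothing replaces it. The difficulty is that, a priori, a comeager class could consist of tuples with complicated infinite orbits.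

\subsection*{Results}

\begin{thmA}
Let $\mathbb G=[\mathcal R]$ be a type $\mathrm{II}_\infty$ ergodic full group which is not approximately finite. Then for every $r\ge 2$, every orbit of the diagonal conjugation action of $\mathbb G$ on $\mathbb G^r$ is meager. In particular $\mathbb G$ does not have ample generics.
\end{thmA}

This proves the conjecture. The bound $r\ge2$ is optimal, since for $r=1$ there is always a comeager conjugacy class; Remark~\ref{rem:one} gives a proof. Together with the converse we obtain the following characterization. Here $\mathcal R$ is \emph{hyperfinite} if on a conull $\mathcal R$-invariant Borel set it is an increasing union of Borel equivalence relations with finite classes.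

\begin{thmB}
For a type $\mathrm{II}_\infty$ ergodic full group $\mathbb G=[\mathcal R]$ the following are equivalent:
\begin{enumerate}
\item[(1)] $\mathbb G$ is approximately finite;
\item[(2)] $\mathcal R$ is hyperfinite;
\item[(3)] $\mathbb G$ has ample generics;
\item[(4)] $\mathbb G^2$ has a comeager diagonal conjugacy orbit;
\item[(5)] for some $r\ge2$, $\mathbb G^r$ has a non-meager diagonal conjugacy orbit.
\end{enumerate}
\end{thmB}

\subsection*{The idea}

The proof of Theorem~A attaches to a tuple $U\in\mathbb G^r$ its \emph{integrable invariant functions}: measurable $f:X\to[0,1]$ with $\int f\,d\mu<\infty$ and $f\circ U_i=f$ a.e.\ for all $i$. (If $\mu$ were finite, the constant $1$ would always be one, and their existence would carry no information.) There are three steps.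
\begin{itemize}
\item If the class of $U$ is non-meager, then $U$ has integrable invariant functions close to $1$, in mean, on any given set of finite measure (Section~\ref{sec:invariant}).
\item If $\mathbb G$ is not approximately finite and $r\ge2$, there is an open set of tuples whose infinite orbits occupy a definite part of a fixed set $F$ of finite measure (Section~\ref{sec:robust}).
\item After a small perturbation, the infinite orbits of such a tuple are contained in a set of finite measure, and then a set of arbitrarily small measure meets all of them. Send such a small set on a detour through infinitely many disjoint sets of the same measure. This is again a small perturbation, and it forces every integrable invariant function to vanish on those infinite orbits (Section~\ref{sec:detour}).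
\end{itemize}
Section~\ref{sec:odometer} carries out the third step by hand for a single transformation of $\mathbb R$. It also shows what competes with it when infinite orbits can be perturbed away.

\section{Tools}\label{sec:tools}

\subsection*{Null sets}
By the Feldman--Moore theorem, $\mathcal R$ is the orbit relation of a countable group $\Gamma=\{\gamma_n:n\in\mathbb N\}$ of Borel automorphisms of $X$. These have graph in $\mathcal R$, so they preserve $\mu$, and the $\mathcal R$-saturation of a null set is null.

Every $T\in\mathbb G$ has a representative with $T(x)\,\mathcal R\,x$ for \emph{all} $x$. Indeed, the set $N$ where this fails is null, and so is $T(N)$, the set where it fails for $T^{-1}\in\mathbb G$. Let $N'$ be the null $\mathcal R$-saturation of $N\cup T(N)$. Then $T$ maps $X\setminus N'$ onto itself, and we redefine $T$ as the identity on $N'$. We always use such representatives; they preserve $\mu$. Similarly, when a construction fails on a null set, we replace it by the identity on the $\mathcal R$-saturation of that set. Thus countably many almost-everywhere identities may always be assumed to hold everywhere off an $\mathcal R$-invariant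 null set on which all constructed elements are the identity.

In the definition of approximate finiteness we may replace $F_\epsilon$ by $F_\epsilon\cap F$, so we may assume $F_\epsilon\subseteq F$. It is also enough that almost every point of $F_\epsilon$ has a finite component, since the points with infinite components form a Borel set, and deleting them does not change the other components.

\subsection*{Moving sets inside $\mathcal R$}
A \emph{partial isomorphism} from $A$ to $B$ is a Borel bijection, up to null sets, from the Borel set $A$ to the Borel set $B$ whose graph is contained in $\mathcal R$; it preserves $\mu$. Since $\mu$ is non-atomic and $\sigma$-finite, a Borel set $A$ has Borel subsets of every measure in $[0,\mu(A)]$, and a set of infinite measure can be partitioned into countably infinitely many sets of any one prescribed measure in $(0,\infty]$. The next lemma is where ergodicity enters: measure is the only obstruction to moving one set onto another.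

\begin{lemma}\label{lem:match}
If $\mu(A)=\mu(B)\in[0,\infty]$, there is a partial isomorphism from $A$ to $B$.
\end{lemma}
\begin{proof}
Suppose the common measure is finite. Put $A_0=A$, $B_0=B$. At stage $n$ let $P_n=\{x\in A_n:\gamma_nx\in B_n\}$, match each $x\in P_n$ with $\gamma_nx$, and put $A_{n+1}=A_n\setminus P_n$, $B_{n+1}=B_n\setminus\gamma_nP_n$. The leftovers $A'=\bigcap_nA_n$ and $B'=\bigcap_nB_n$ have equal measure, and $\gamma_nA'\cap B'=\emptyset$ for all $n$, so the $\mathcal R$-saturation of $A'$ misses $B'$. By ergodicity $A'$ or $B'$ is null, hence both are. If the common measure is infinite, partition each of $A$ and $B$ into countably infinitely many pieces of measure $1$ and match the pieces.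
\end{proof}

The next lemma makes an element preserve a set of finite measure without changing it where we look at it.

\begin{lemma}\label{lem:local}
Let $\mu(L)<\infty$, let $K\subseteq L$, and let $U\in\mathbb G$ satisfy $U(K)\subseteq L$. There is $U^1\in\mathbb G$ with $U^1=U$ on $K$, $U^1(L)=L$, and $U^1=\mathrm{id}$ off $L$.
\end{lemma}
\begin{proof}
Since $\mu(L\setminus K)=\mu(L\setminus U(K))<\infty$, Lemma~\ref{lem:match} gives a partial isomorphism from $L\setminus K$ to $L\setminus U(K)$. Use it on $L\setminus K$, use $U$ on $K$, and use the identity off $L$.
\end{proof}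

Finally, infinite orbits inside a set of finite measure can be met by sets of small measure.

\begin{lemma}[Vanishing markers]\label{lem:marker}
Let a countable group $\Lambda$ act by Borel automorphisms on a standard Borel space $Y$ with all orbits infinite. There are Borel sets $C_1\supseteq C_2\supseteq\cdots$, each meeting every orbit, with $\bigcap_nC_n=\emptyset$. In particular $\mu(C_n)\to0$ for every finite measure $\mu$ on $Y$.
\end{lemma}
\begin{proof}
We may assume that $Y$ is a Borel subset of $2^{\mathbb N}$. For $s\in2^n$ let $N_s$ be the set of sequences extending $s$, and let $s_n(x)$ be the lexicographically least $s\in2^n$ for which $\Lambda x\cap N_s$ is infinite. It exists because $\Lambda x$ is infinite, it is a Borel function of $x$ because $\Lambda$ is countable, and it depends only on the orbit of $x$. Moreover $s_{n+1}(x)$ extends $s_n(x)$: some one-digit extension of $s_n(x)$ still has infinite intersection with $\Lambda x$, and no lexicographically smaller $s\in 2^n$ has such an extension. Put $D_n=\{x\in Y:x\in N_{s_n(x)}\}$. These sets decrease and each meets every orbit in an infinite set. A point of $D=\bigcap_nD_n$ is the limit of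 the words $s_n$ attached to its orbit, so $D$ meets each orbit in at most one point. Take $C_n=D_n\setminus D$.
\end{proof}

\subsection*{Topology and category}
The sets $\mathcal V_{F,\epsilon}(T)$ are open: if $d=\mu\{x\in F:U(x)\ne T(x)\}<\epsilon$, then $\mathcal V_{F,\epsilon-d}(U)\subseteq\mathcal V_{F,\epsilon}(T)$. A neighborhood basis at $U\in\mathbb G^r$ is given by the sets
\[
\{U'\in\mathbb G^r:\ \mu\{x\in K:U_i'(x)\ne U_i(x)\}<\tau\ \text{for all } i\},\qquad \mu(K)<\infty,\ \tau>0,
\]
and $K$ may be enlarged at will. Since $\mathbb G$ is Polish, $\mathbb G^r$ is metrizable and second countable, hence every union of open sets is the union of countably many of them (Lindel\"of), and the Baire category theorem holds. Each $g\in\mathbb G$ acts on $\mathbb G^r$ by a homeomorphism.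

\subsection*{Weak-$*$ limits}
The unit ball of $L^\infty(X,\mu)=L^1(X,\mu)^*$ is weak-$*$ compact, and it is metrizable because $L^1(X,\mu)$ is separable. Let $f_n\to f$ weak-$*$ with $0\le f_n\le1$. Then $0\le f\le1$, and $\int_Df_n\,d\mu\to\int_Df\,d\mu$ whenever $\mu(D)<\infty$. Letting $D$ increase to $X$, we see that $\int f_n\,d\mu\le a$ for all $n$ implies $\int f\,d\mu\le a$. For $U\in\mathbb G$ we have $\int h\,(f\circ U)\,d\mu=\int(h\circ U^{-1})f\,d\mu$, so $f\mapsto f\circ U$ is weak-$*$ continuous, and so is $f\mapsto f\circ U^{-1}$.

\subsection*{Tuples}
For $U=(U_1,\dots,U_r)\in\mathbb G^r$, the \emph{$U$-orbit} of $x\in X$ is its orbit under the group $\langle U_1,\dots,U_r\rangle$ generated by the chosen representatives, and $\mathrm{Inf}(U)$ is the Borel set of points whose $U$-orbit is infinite. Another choice of representatives changes orbits only on an $\mathcal R$-invariant null set. A set is $U$-invariant if it is a union of $U$-orbits. A function $f$ is \emph{$U$-invariant} if $f\circ U_i=f$ a.e.\ for all $i$; functions $f:X\to[0,1]$ are always understood to be measurable.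

\section{Two fates of an infinite orbit}\label{sec:odometer}

This section illustrates the detour on an example and is not used in the proofs. Let $\mathbb G=[\mathbb Q]_\lambda$ and $r=1$. Let $T$ be the binary odometer on $[0,1)$: in the binary expansion of $x$ replace the initial block $1^n0$ by $0^n1$, that is,
\[
T(x)=x-1+3\cdot2^{-n-1}\qquad\text{if } 1-2^{-n}\le x<1-2^{-n-1},\ n\ge0,
\]
and let $T$ be the identity off $[0,1)$. Then $T$ is a bijection up to a null set and moves points by rationals, so $T\in\mathbb G$. On the first $m$ binary digits it acts as addition of $1$ modulo $2^m$, the first digit being the least significant. So, up to null sets, $T$ permutes cyclically the $2^m$ dyadic intervals of length $2^{-m}$. If $A\subseteq[0,1)$ is $T$-invariant, all these intervals $I$ have the same $\lambda(A\cap I)$, so $\lambda(A\cap I)=\lambda(A)\lambda(I)$ for every dyadic $I\subseteq[0,1)$, hence for every Borel $I\subseteq[0,1)$. Taking $I=A$ gives $\lambda(A)\in\{0,1\}$, so $T$ is ergodic on $[0,1)$. Its integrable invariant functions include $1_{[0,1)}$.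

\emph{First fate: cutting the orbits.} Let $T_m$ agree with $T$ except that on the last interval $[1-2^{-m},1)$ it is the translation onto $[0,2^{-m})$. Then $T_m$ translates the dyadic intervals of length $2^{-m}$ cyclically. All its orbits are finite, $1_{[0,1)}$ is still invariant, and $T_m$ differs from $T$ on a set of measure at most $2^{-m}$.

\emph{Second fate: an infinite detour.} Let $p,m\ge1$ be integers and $C=[0,2^{-m})$, so $T(C)=[\tfrac12,\tfrac12+2^{-m})$. Put
\[
T'(x)=\begin{cases}
x+p & x\in C,\\
x+2^{-m} & x\ge p\ \text{ or }\ x<-p-2^{-m},\\
x+p+\tfrac12+2^{-m} & -p-2^{-m}\le x<-p,\\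
T(x)&\text{otherwise.}
\end{cases}
\]
The first line maps $C$ onto $[p,p+2^{-m})$. The second maps its two pieces onto $[p+2^{-m},\infty)$ and $(-\infty,-p)$. The third maps its piece onto $T(C)$, and the last maps $[-p,p)\setminus C$ onto $[-p,p)\setminus T(C)$ up to a null set. So $T'\in\mathbb G$. A point of $C$, instead of jumping to $T(C)$, now marches off to $+\infty$, and the points of $T(C)$ are supplied from $-\infty$. On $[-p,p)$ the maps $T$ and $T'$ differ only on $C$, so every neighborhood of $T$ contains such a $T'$, with $p$ and $m$ large.

Let $f:\mathbb R\to[0,1]$ be integrable and $T'$-invariant. On $[p,\infty)$ we have $f(x+2^{-m})=f(x)$, so $f$ has the same integral over each of infinitely many disjoint intervals of length $2^{-m}$ tiling $[p,\infty)$. That integral is $0$. Hence $f=0$ on $[p,\infty)$ and, likewise, on $(-\infty,-p)$. By invariance $f=0$ on $C$, which is mapped into $[p,\infty)$, and $f=0$ on $T(C)$, which is the image of a piece of $(-\infty,-p)$. So $f\circ T=f$ also on $C$, both sides being zero, and $f|_{[0,1)}$ is $T$-invariant. By ergodicity it is constant, and it vanishes on $C$. Thus $f=0$ a.e.\ on $[0,1)$: the invariant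 function $1_{[0,1)}$ has been destroyed.

Two points are worth keeping in mind. First, the detour is cheap only because orbits are infinite. The set $C$ must meet almost every orbit, and on an invariant set of measure one consisting of orbits with at most $N$ points this would force $\lambda(C)\ge1/N$ (Lemma~\ref{lem:sat}). Second, the two fates compete. In an approximately finite group the first one wins: tuples with almost all orbits finite form a comeager set (Section~\ref{sec:converse}). To make the detour decisive we need infinite orbits that cannot be perturbed away, and for $r\ge2$ this is what failure of approximate finiteness provides.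

\section{Non-meager classes have integrable invariant functions}\label{sec:invariant}

In this section $\mathbb G$ is any type $\mathrm{II}_\infty$ ergodic full group and $r\ge1$. If the class of $U$ is non-meager, then conjugates $g\cdot U$ with $g$ \emph{close to the identity} already approximate every tuple of some nonempty open set. By Lemma~\ref{lem:local} this open set contains a tuple that preserves a set $L$ of finite measure. Pulling $L$ back by the conjugating elements gives almost $U$-invariant sets of constant measure, and these still contain most of a given set $K$. A limit of their indicator functions is the function we want. The limit need not be an indicator function, and this is why we work with functions rather than sets.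

\begin{proposition}\label{prop:invariant}
Suppose $U\in\mathbb G^r$ has a non-meager conjugacy class. For every $K$ with $\mu(K)<\infty$ and every $\eta>0$ there is a $U$-invariant $f:X\to[0,1]$ with $\int f\,d\mu<\infty$ and $\int_Kf\,d\mu\ge\mu(K)-\eta$.
\end{proposition}
\begin{proof}
Let $V=\{g\in\mathbb G:\mu\{x\in K:g(x)\ne x\}<\eta\}$, an open neighborhood of the identity. By Lindel\"of $\mathbb G=\bigcup_nh_nV$ for countably many $h_n$, so some $h_n\cdot(V\cdot U)$ is non-meager. Hence $V\cdot U$ is non-meager, and its closure contains a nonempty open set $W'$. Pick $U^0\in W'$.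

Choose $K'\supseteq K$ of finite measure and $\tau>0$ such that every tuple agreeing with $U^0$ on $K'$ up to measure $<\tau$ in each coordinate lies in $W'$. Let $L=K'\cup\bigcup_iU^0_i(K')$, a set of finite measure. Lemma~\ref{lem:local} gives $U^1\in\mathbb G^r$ with $U^1_i=U^0_i$ on $K'$ and $U^1_i(L)=L$. Then $U^1\in W'$, so there are $g_n\in V$ with $U^{(n)}:=g_n\cdot U\to U^1$.

Put $B_n=g_n^{-1}(L)$, so $\mu(B_n)=\mu(L)$. A point $x\in K$ with $g_n(x)=x$ lies in $B_n$, because $K\subseteq L$. Hence
\[
\mu(K\setminus B_n)\le\mu\{x\in K:g_n(x)\ne x\}<\eta.
\]
From $U_i=g_n^{-1}U^{(n)}_ig_n$ we get $U_i(B_n)=g_n^{-1}U_i^{(n)}(L)$, and therefore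
\[
\mu(U_i(B_n)\,\triangle\,B_n)=\mu(U_i^{(n)}(L)\,\triangle\,L)=\mu(U_i^{(n)}(L)\,\triangle\,U^1_i(L))\le2\mu\{x\in L:U^{(n)}_i(x)\ne U^1_i(x)\}\to0.
\]

Pass to a subsequence along which $1_{B_n}\to f$ weak-$*$. Then $0\le f\le1$, $\int f\,d\mu\le\mu(L)$, and $\int_Kf\,d\mu=\lim_n\mu(K\cap B_n)\ge\mu(K)-\eta$. For $h\in L^1(X,\mu)$,
\[
\Big|\int h\,(1_{B_n}\circ U_i^{-1}-1_{B_n})\,d\mu\Big|\le\int_{U_i(B_n)\triangle B_n}|h|\,d\mu\to0
\]
by absolute continuity of the integral. Since composition with $U_i^{-1}$ is weak-$*$ continuous, $f\circ U_i^{-1}=f$ for all $i$, so $f$ is $U$-invariant.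
\end{proof}

To use this in a category argument, we organize the tuples with such functions into countably many closed sets. A bound on the integral makes them closed, because it passes to weak-$*$ limits.

\begin{definition}
For $\mu(F)<\infty$, $c>0$ and $a\in\mathbb N$, let $M_a(F,c)$ be the set of $U\in\mathbb G^r$ for which there is a $U$-invariant $f:X\to[0,1]$ with $\int f\,d\mu\le a$ and $\int_Ff\,d\mu\ge\mu(F)-c/2$.
\end{definition}

\begin{lemma}\label{lem:closed}
The set $M_a(F,c)$ is closed. Every $U\in\mathbb G^r$ with a non-meager conjugacy class belongs to $\bigcup_{a\in\mathbb N}M_a(F,c)$.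
\end{lemma}
\begin{proof}
The second statement is Proposition~\ref{prop:invariant} with $K=F$ and $\eta=c/2$. For the first, let $U^n\in M_a(F,c)$ converge to $U$, let $f_n$ be corresponding functions, and pass to a subsequence with $f_n\to f$ weak-$*$. Then $0\le f\le1$, $\int f\,d\mu\le a$ and $\int_Ff\,d\mu\ge\mu(F)-c/2$. Let $h$ be bounded and supported on a set $D$ of finite measure. Since $f_n=f_n\circ U_i^n$ a.e.,
\[
\int h\,(f\circ U_i-f)\,d\mu=\lim_n\int h\,(f_n\circ U_i-f_n)\,d\mu=\lim_n\int h\,(f_n\circ U_i-f_n\circ U_i^n)\,d\mu .
\]
The last integrand is supported on $\{x\in D:U_i(x)\ne U^n_i(x)\}$, whose measure tends to $0$, and is bounded by $\|h\|_\infty$. So the limit is $0$. Such $h$ are dense in $L^1(X,\mu)$, hence $f\circ U_i=f$ a.e.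
\end{proof}

\section{Robust infinite orbits}\label{sec:robust}

Failure of approximate finiteness is witnessed by \emph{some} number $m$ of elements. We first show that two suffice. This is the only place in the proof of Theorem~A where $r\ge2$ is needed. The trick is to put $m$ copies of the set in question side by side, to let $T_1$ travel between the copies, and to let $T_2$ act on the $j$-th copy as the $j$-th element.

\begin{lemma}\label{lem:two}
Suppose $\mathbb G$ is not approximately finite and $r\ge2$. There are $T\in\mathbb G^r$, a set $F$ with $\mu(F)<\infty$ and $\epsilon>0$ such that for no Borel $F'\subseteq F$ with $\mu(F\setminus F')<\epsilon$ does $\mathcal G_{T_1,\dots,T_r}$ induce on $F'$ a graph in which a.e.\ point has a finite component.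
\end{lemma}
\begin{proof}
Let $S_1,\dots,S_m\in\mathbb G$, $F^0$ and $\epsilon$ witness that $\mathbb G$ is not approximately finite. As $\mu(X)=\infty$, we can choose pairwise disjoint sets $F_1,\dots,F_m$ of measure $\mu(F^0)$, and partial isomorphisms $\theta_j:F^0\to F_j$ by Lemma~\ref{lem:match}. By Lemma~\ref{lem:local} with $L=F^0$ and $K=F^0\cap S_j^{-1}(F^0)$, there is a partial isomorphism $\sigma_j$ of $F^0$ onto itself with $\sigma_j(x)=S_j(x)$ whenever $x$ and $S_j(x)$ are in $F^0$. Let $F=F_1\sqcup\dots\sqcup F_m$. Let $T_1$ send $\theta_j(x)$ to $\theta_{j+1}(x)$ for $x\in F^0$, with $j$ taken modulo $m$; let $T_2=\theta_j\sigma_j\theta_j^{-1}$ on each $F_j$; let both be the identity off $F$; and let $T_i=\mathrm{id}$ for $i\ge3$.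

Suppose $F'\subseteq F$ satisfies $\mu(F\setminus F')<\epsilon$ and a.e.\ point of $F'$ has a finite component in the induced $T$-graph. Deleting the null set of points with infinite components, we may assume that all components are finite. Let
\[
F''=\{x\in F^0:\theta_j(x)\in F'\ \text{for all } j\},
\]
minus an $\mathcal R$-invariant null set off which all the identities above hold. Then $\mu(F^0\setminus F'')\le\sum_j\mu(F_j\setminus F')<\epsilon$. Suppose $x$ and $S_j(x)$ both lie in $F''$. Then $\theta_1(x)$ and $\theta_1(S_j(x))$ are connected inside $F'$: go from $\theta_1(x)$ to $\theta_j(x)$ along $T_1$-edges, then to $\theta_j(\sigma_j(x))=\theta_j(S_j(x))$ along a $T_2$-edge, then to $\theta_1(S_j(x))$ along $T_1$-edges traversed backward. So $\theta_1$ maps each component of the graph induced by $\mathcal G_{S_1,\dots,S_m}$ on $F''$ injectively into a component in $F'$, which is finite. This contradicts the choice of $S_1,\dots,S_m$, $F^0$, $\epsilon$.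
\end{proof}

For the rest of this section, in Section~\ref{sec:detour} and in the proof of Theorem~A, $\mathbb G$ is not approximately finite and $r\ge2$. Fix $T,F,\epsilon$ as in Lemma~\ref{lem:two}, put $c=\epsilon/2$, and let
\[
W_0=\{U\in\mathbb G^r:\ \mu\{x\in F:U_i(x)\ne T_i(x)\}<\epsilon/(2r)\ \text{for all } i\},
\]
an open set containing $T$.

\begin{lemma}\label{lem:robust}
For every $U\in W_0$ we have $\mu(F\cap\mathrm{Inf}(U))\ge c$.
\end{lemma}
\begin{proof}
Otherwise let $F'=\{x\in F:U_i(x)=T_i(x)\text{ for all }i\}\setminus\mathrm{Inf}(U)$. Then $\mu(F\setminus F')<\epsilon/2+\epsilon/2=\epsilon$. Every edge of the graph induced by $\mathcal G_{T_1,\dots,T_r}$ on $F'$ has the form $(x,U_i(x))$, so its components lie in finite $U$-orbits. This contradicts Lemma~\ref{lem:two}.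
\end{proof}

\section{The infinite detour}\label{sec:detour}

We now perform the detour of Section~\ref{sec:odometer} for an arbitrary tuple in $W_0$. Two adjustments are needed. The tuple need not preserve a set of finite measure, so we first localize it with Lemma~\ref{lem:local}. And it need not be ergodic on its infinite part, so a set of small positive measure need not meet all orbits; the marker lemma provides one that does.

\begin{proposition}\label{prop:nowheredense}
For every $a\in\mathbb N$ the set $M_a(F,c)\cap W_0$ is nowhere dense in $\mathbb G^r$.
\end{proposition}
\begin{proof}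
If the closure of $M_a(F,c)\cap W_0$ contained a nonempty open set, that set would meet $W_0$. Since $M_a(F,c)$ is closed and $W_0$ is open, a nonempty open subset of $W_0$ would then be contained in $M_a(F,c)$. So it suffices to find, for every nonempty open $W\subseteq W_0$, an element of $W\setminus M_a(F,c)$.

\emph{Localizing.} Pick $U\in W$, a set $K\supseteq F$ of finite measure and $\tau>0$ such that every tuple agreeing with $U$ on $K$ up to measure $<\tau$ in each coordinate lies in $W$. Let $L=K\cup\bigcup_iU_i(K)$, so $\mu(L)<\infty$. By Lemma~\ref{lem:local} there is $U^1\in\mathbb G^r$ with $U_i^1=U_i$ a.e.\ on $K$, $U_i^1(L)=L$, and $U_i^1=\mathrm{id}$ off $L$. We take representatives that are Borel bijections of $X$ and for which the last two properties hold everywhere. Then $U^1\in W\subseteq W_0$. The Borel set $Y=\mathrm{Inf}(U^1)$ is $U^1$-invariant and contained in $L$, and $\mu(Y\cap F)\ge c>0$ by Lemma~\ref{lem:robust}.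

\emph{Choosing the exit.} All $U^1$-orbits in $Y$ are infinite and $\mu(Y)<\infty$. By Lemma~\ref{lem:marker} there is a Borel $C\subseteq Y$ with $\mu(C)<\tau$ that meets every $U^1$-orbit in $Y$. Also $\mu(C)>0$, since otherwise $Y$, the $U^1$-saturation of $C$, would be null.

\emph{The detour.} The set $Z=X\setminus L$ has infinite measure. Partition it as $Z=\bigsqcup_{n\in\mathbb Z}Z_n$ with $\mu(Z_n)=\mu(C)$. By Lemma~\ref{lem:match} choose partial isomorphisms
\[
\theta:C\to Z_0,\qquad s_n:Z_n\to Z_{n+1}\ (n\ne-1),\qquad \psi:Z_{-1}\to U^1_1(C),
\]
and define (see Figure~\ref{fig:detour})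
\[
U'_1=\begin{cases}U_1^1&\text{on }L\setminus C,\\ \theta&\text{on }C,\\ s_n&\text{on }Z_n,\ n\ne-1,\\ \psi&\text{on }Z_{-1},\end{cases}
\qquad\qquad U'_i=U^1_i\quad(i\ge2).
\]
The images under $U_1'$ of $L\setminus C$, $C$, $\bigsqcup_{n\ge0}Z_n$, $\bigsqcup_{n\le-2}Z_n$ and $Z_{-1}$ are $U_1^1(L\setminus C)$, $Z_0$, $\bigsqcup_{n\ge1}Z_n$, $\bigsqcup_{n\le-1}Z_n$ and $U_1^1(C)$. These partition $X$ up to null sets, so $U'\in\mathbb G^r$. On $K\subseteq L$ we have $U_i'=U_i$ a.e., except for $i=1$ on $C\cap K$. As $\mu(C)<\tau$, it follows that $U'\in W$.

\begin{figure}[ht]
\centering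
\begin{tikzpicture}[>=stealth,font=\small]
\draw (0,0) rectangle (4.4,1.8);
\node at (0.3,1.5) {$L$};
\draw[fill=gray!25] (3.2,0.5) rectangle (4.0,1.1);
\node at (3.6,0.8) {$C$};
\draw (0.5,0.5) rectangle (1.7,1.1);
\node at (1.1,0.8) {$U^1_1(C)$};
\draw[->,dashed] (3.2,0.8) -- (1.7,0.8);
\node at (2.45,1.05) {$U_1^1$};
\draw[fill=gray!25] (5.2,0.5) rectangle (6.0,1.1);
\node at (5.6,0.8) {$Z_0$};
\draw[fill=gray!25] (6.8,0.5) rectangle (7.6,1.1);
\node at (7.2,0.8) {$Z_1$};
\node at (8.75,0.8) {$\cdots$};
\draw[->] (4.0,0.8) -- (5.2,0.8);
\node at (4.7,1.05) {$\theta$};
\draw[->] (6.0,0.8) -- (6.8,0.8);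
\node at (6.4,1.05) {$s_0$};
\draw[->] (7.6,0.8) -- (8.4,0.8);
\node at (8.0,1.05) {$s_1$};
\draw[fill=gray!25] (-1.6,0.5) rectangle (-0.8,1.1);
\node at (-1.2,0.8) {$Z_{-1}$};
\draw[fill=gray!25] (-3.2,0.5) rectangle (-2.4,1.1);
\node at (-2.8,0.8) {$Z_{-2}$};
\node at (-4.4,0.8) {$\cdots$};
\draw[->] (-4.0,0.8) -- (-3.2,0.8);
\draw[->] (-2.4,0.8) -- (-1.6,0.8);
\node at (-2.0,1.05) {$s_{-2}$};
\draw[->] (-0.8,0.8) -- (0.5,0.8);
\node at (-0.3,1.05) {$\psi$};
\end{tikzpicture}
\caption{The infinite detour. The map $U^1_1$ preserves the finite-measure set $L$ and sends $C$ to $U^1_1(C)$ (dashed; the two sets may overlap). The new map $U'_1$ (solid arrows) sends $C$ outside $L$ through infinitely many disjoint sets $Z_0,Z_1,\dots$ of the same measure, and fills $U_1^1(C)$ from another such sequence. An integrable function invariant under $U_1'$ vanishes on all $Z_n$, hence on $C$ and on $U^1_1(C)$.}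
\label{fig:detour}
\end{figure}

\emph{Invariant functions vanish on $Y$.} Let $f:X\to[0,1]$ be $U'$-invariant with $\int f\,d\mu\le a$. For $n\ne-1$ we have $f\circ s_n=f$ a.e.\ on $Z_n$, so $\int_{Z_{n+1}}f\,d\mu=\int_{Z_n}f\,d\mu$. Hence the integrals over $Z_n$, $n\ge0$, are all equal, and so are those over $Z_n$, $n\le-1$. As $f$ is integrable, all of them are $0$, and $f=0$ a.e.\ on $Z$. Discard an $\mathcal R$-invariant null set off which all maps are defined, $f\circ U_i'=f$ for all $i$, and $f=0$ on $Z$. For $x\in C$ we get
\[
f(x)=f(\theta(x))=0\qquad\text{and}\qquad f(U_1^1(x))=f\big(\psi^{-1}(U_1^1(x))\big)=0,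
\]
since $\theta(x)\in Z_0$ and $\psi^{-1}(U_1^1(x))\in Z_{-1}$. So $f\circ U_1^1=f$ on $C$, both sides being zero. On the rest of $L$, and for $i\ge2$, $U^1_i=U_i'$. Thus $f|_L$ is constant on $U^1$-orbits. Each $U^1$-orbit in $Y$ meets $C$, where $f=0$, so $f=0$ a.e.\ on $Y$. Consequently
\[
\int_Ff\,d\mu\le\mu(F\setminus Y)\le\mu(F)-c<\mu(F)-c/2 .
\]
Hence no $f$ witnesses $U'\in M_a(F,c)$, and $U'\in W\setminus M_a(F,c)$.
\end{proof}

\section{Proof of Theorem A}

So far we know that a non-meager class is meager \emph{inside} $W_0$. To conclude, we must know that it cannot avoid $W_0$ altogether. This follows from the fact that two tuples, each seen only on a set of finite measure, can be realized side by side by a single tuple.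

\begin{lemma}\label{lem:transitive}
For every $r\ge1$ the diagonal conjugation action of $\mathbb G$ on $\mathbb G^r$ is topologically transitive: for all nonempty open $O_1,O_2\subseteq\mathbb G^r$ there is $g\in\mathbb G$ with $O_1\cap g\cdot O_2\ne\emptyset$.
\end{lemma}
\begin{proof}
Let $S\in O_1$ and $R\in O_2$. There is a set $A$ of finite measure such that tuples agreeing with $S$ a.e.\ on $A$ lie in $O_1$ and tuples agreeing with $R$ a.e.\ on $A$ lie in $O_2$. Let $D=A\cup\bigcup_iS_i(A)\cup\bigcup_iR_i(A)$. As $\mu(X\setminus D)=\infty$, there is $D'\subseteq X\setminus D$ with $\mu(D')=\mu(D)$. Let $h\in\mathbb G$ exchange $D$ and $D'$ by a partial isomorphism and its inverse and be the identity elsewhere. By Lemma~\ref{lem:local} there are $\hat S_i,\hat R_i\in\mathbb G$ preserving $D$ and agreeing with $S_i$, respectively $R_i$, on $A$. Let $Q_i$ be $\hat S_i$ on $D$, $h\hat R_ih^{-1}$ on $D'$, and the identity elsewhere. On $A$ we have $Q_i=S_i$ and $h^{-1}Q_ih=\hat R_i=R_i$. So $Q\in O_1$ and $h^{-1}\cdot Q\in O_2$, that is, $Q\in O_1\cap h\cdot O_2$.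
\end{proof}

\begin{proof}[Proof of Theorem A]
Let $r\ge2$ and suppose that some conjugacy class $\mathcal O\subseteq\mathbb G^r$ is non-meager. By Lemma~\ref{lem:closed}, applied to each element of $\mathcal O$, $\mathcal O\subseteq\bigcup_aM_a(F,c)$. So $\mathcal O\cap W_0$ is meager by Proposition~\ref{prop:nowheredense}. By Lemma~\ref{lem:transitive} the open set $\mathbb G\cdot W_0$ is dense. Its complement is nowhere dense, hence $\mathcal O\cap(\mathbb G\cdot W_0)$ is non-meager. By Lindel\"of $\mathbb G\cdot W_0=\bigcup_nh_n\cdot W_0$ for countably many $h_n\in\mathbb G$, so for some $n$ the set $\mathcal O\cap h_n\cdot W_0=h_n\cdot(\mathcal O\cap W_0)$ is non-meager. This contradicts the meagerness of $\mathcal O\cap W_0$.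

Thus all classes in $\mathbb G^r$ are meager. By the Baire category theorem none of them is comeager, and $\mathbb G$ does not have ample generics.
\end{proof}

\section{Proof of Theorem B}\label{sec:converse}

From now on $\mathbb G$ is again an arbitrary type $\mathrm{II}_\infty$ ergodic full group.

\subsection*{Approximate finiteness and hyperfiniteness}

\begin{proof}[Proof of \textup{(2)}$\Rightarrow$\textup{(1)}]
Off an $\mathcal R$-invariant null set, let $\mathcal R=\bigcup_n\mathcal R_n$ be an increasing union of Borel equivalence relations with finite classes. Given $T_1,\dots,T_r$, $F$ and $\epsilon$, the sets $A_n=\{x\in F:T_i(x)\,\mathcal R_n\,x\text{ for all }i\}$ increase to $F$ up to a null set. Take $F_\epsilon=A_n$ with $\mu(F\setminus A_n)<\epsilon$. Components of the graph induced on $A_n$ lie in $\mathcal R_n$-classes, so they are finite.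
\end{proof}

\begin{proof}[Proof of \textup{(1)}$\Rightarrow$\textup{(2)}]
Let $T_1,T_2,\dots$ enumerate $\Gamma$, and let $F_n\uparrow X$ with $\mu(F_n)<\infty$. Choose $A_n\subseteq F_n$ with $\mu(F_n\setminus A_n)<2^{-n}$ such that the graph induced by $\mathcal G_{T_1,\dots,T_n}$ on $A_n$ has finite components. Let $E_n$ be the equivalence relation whose classes are these components on $A_n$ and singletons elsewhere. It has finite classes, is contained in $\mathcal R$, and is Borel, because being connected means being joined by one of countably many Borel types of paths.

For each $j$ we have $\sum_{n\ge j}\mu(F_j\setminus A_n)\le\sum_{n\ge j}2^{-n}<\infty$. By the Borel--Cantelli lemma a.e.\ $x$ lies in $A_n$ for all large $n$. Discard the $\mathcal R$-saturation of the exceptional null set. Then for all $x$ and $k$, both $x$ and $T_k(x)$ lie in $A_n$ for all large $n$, and as soon as also $n\ge k$, we have $(x,T_k(x))\in E_n$. Hence $\mathcal R$ is the increasing union over $N$ of the Borel equivalence relations $\bigcap_{n\ge N}E_n$, which have finite classes.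
\end{proof}

\subsection*{The generic tuple}

It remains to prove that approximate finiteness implies ample generics. We describe the candidate $\mathcal O_r$ for the comeager class and show that it is a single class, a $G_\delta$ set, and, under approximate finiteness, dense.

Fix $r\ge1$ and let $\mathbb F_r$ be the free group on $r$ generators; for a word $w\in\mathbb F_r$ and $U\in\mathbb G^r$ we write $w(U)\in\mathbb G$ for its value. There are countably many isomorphism types $t$ of finite transitive $\mathbb F_r$-sets. Realize each on $\{1,\dots,n_t\}$, with the generators acting by permutations $\pi^t_1,\dots,\pi^t_r$, and let $H_t\le\mathbb F_r$ be the stabilizer of $1$. For $U\in\mathbb G^r$ let $X_t(U)$ be the Borel set of points whose $U$-orbit is finite of type $t$. Let $\mathcal O_r$ be the set of all $U\in\mathbb G^r$ such that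
\begin{enumerate}
\item[(a)] almost every $U$-orbit is finite;
\item[(b)] $\mu(X_t(U))=\infty$ for every $t$.
\end{enumerate}

For each $t$ fix words $w_1,\dots,w_{n_t}$ (depending on $t$) with $w_k\cdot1=k$, and fix once and for all a Borel linear order on $X$. Let $B_t(U)$ consist of the least point with stabilizer exactly $H_t$ in each orbit contained in $X_t(U)$. Such points exist and are finite in number on each orbit, and $B_t(U)$ is Borel. For $b\in B_t(U)$ the map $k\mapsto w_k(U)b$ is an isomorphism from $t$ onto the $U$-orbit of $b$. Hence
\begin{equation}\label{eq:tower}
U_iw_k(U)b=w_{\pi^t_i(k)}(U)b,\qquad X_t(U)=\bigsqcup_{k=1}^{n_t}w_k(U)B_t(U),\qquad \mu(X_t(U))=n_t\,\mu(B_t(U)).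
\end{equation}

\begin{lemma}\label{lem:single}
Any two elements of $\mathcal O_r$ are conjugate, and $\mathcal O_r$ is invariant under conjugation.
\end{lemma}
\begin{proof}
Invariance holds because elements of $\mathbb G$ preserve $\mu$ and conjugation preserves orbit types. Let $U,U'\in\mathcal O_r$. By (b) and \eqref{eq:tower}, $\mu(B_t(U))=\mu(B_t(U'))=\infty$ for all $t$. By Lemma~\ref{lem:match} there are partial isomorphisms $\varphi_t:B_t(U)\to B_t(U')$. Put $g(w_k(U)b)=w_k(U')\varphi_t(b)$ for $b\in B_t(U)$, $1\le k\le n_t$. By (a) and \eqref{eq:tower} this defines an element $g\in\mathbb G$, and the first identity in \eqref{eq:tower}, for $U$ and for $U'$, gives $gU_ig^{-1}=U_i'$.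
\end{proof}

To see that $\mathcal O_r$ is a $G_\delta$ set we need that finite orbits of bounded size are stable under small perturbations.

\begin{lemma}\label{lem:sat}
Let $U\in\mathbb G^r$, and let $A$ be a Borel set all of whose points have $U$-orbits with at most $N$ points. Then the $U$-saturation of $A$ has measure at most $N\mu(A)$.
\end{lemma}
\begin{proof}
The stabilizer in $\mathbb F_r$ of a point of $A$ has index at most $N$, and there are countably many such subgroups. For a subgroup $H$ of index $n\le N$, let $A_H$ be the set of points of $A$ with stabilizer $H$, and let $v_1,\dots,v_n$ represent the cosets $vH$. The $U$-saturation of $A_H$ is $\bigcup_kv_k(U)A_H$, of measure at most $n\mu(A_H)\le N\mu(A_H)$. Sum over $H$.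
\end{proof}

\begin{lemma}\label{lem:stable}
Let $U\in\mathbb G^r$, and let $\tilde A$ be a $U$-invariant Borel set of finite measure all of whose $U$-orbits have at most $N$ points. If $U'\in\mathbb G^r$ satisfies $\mu\{x\in\tilde A:U'_i(x)\ne U_i(x)\}<\delta$ for all $i$, then there is a $U$-invariant Borel $E\subseteq\tilde A$ with $\mu(E)\le Nr\delta$ such that every $U$-orbit in $\tilde A\setminus E$ is also a $U'$-orbit, of the same type.
\end{lemma}
\begin{proof}
Let $E$ be the $U$-saturation of $\{x\in\tilde A:U_i'(x)\ne U_i(x)\text{ for some }i\}$, and apply Lemma~\ref{lem:sat}. On a $U$-orbit in $\tilde A\setminus E$ all $U_i'$ coincide with $U_i$.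
\end{proof}

\begin{lemma}\label{lem:gdelta}
$\mathcal O_r$ is a $G_\delta$ subset of $\mathbb G^r$.
\end{lemma}
\begin{proof}
\emph{Condition \textup{(a)}.} Let $\mu(K)<\infty$ and $N\ge1$, let $A(U)$ be the set of points of $K$ whose $U$-orbit has at most $N$ points, and let $\tilde A$ be its $U$-saturation. By Lemma~\ref{lem:sat}, $\mu(\tilde A)\le N\mu(K)<\infty$. If $U'$ agrees with $U$ on $\tilde A$ up to measure $<\delta$ in each coordinate, then $\mu(A(U'))\ge\mu(A(U))-Nr\delta$ by Lemma~\ref{lem:stable}. So $U\mapsto\mu(A(U))$ is lower semicontinuous. Let $K_j\uparrow X$ with $\mu(K_j)<\infty$. Condition (a) says that for all $j,m\ge1$ there is $N$ such that the set of points of $K_j$ with $U$-orbits of at most $N$ points has measure $>\mu(K_j)-1/m$. For fixed $j,m,N$ this inequality defines an open set, so (a) is a $G_\delta$ condition.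

\emph{Condition \textup{(b)}.} It suffices that $\{U:\mu(X_t(U))>m\}$ is open for each $t$ and each $m\in\mathbb N$. If $\mu(X_t(U))>m$, choose $A\subseteq B_t(U)$ with $m<n_t\mu(A)<\infty$, which is possible by \eqref{eq:tower}, and let $\tilde A=\bigsqcup_kw_k(U)A$. This set is $U$-invariant, contained in $X_t(U)$, and has finite measure greater than $m$. If $U'$ agrees with $U$ on $\tilde A$ up to measure $<\delta$ in each coordinate, Lemma~\ref{lem:stable} gives $\mu(X_t(U'))\ge\mu(\tilde A)-n_tr\delta$, which exceeds $m$ for small $\delta$.
\end{proof}

The last ingredient, density, is the only one that uses approximate finiteness. We state it for a single tuple, so that it also applies in Remark~\ref{rem:one}.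

\begin{lemma}\label{lem:dense}
Let $U\in\mathbb G^r$. Suppose that for every $L$ with $\mu(L)<\infty$ and every $\epsilon>0$ there is a Borel $L'\subseteq L$ with $\mu(L\setminus L')<\epsilon$ on which $\mathcal G_{U_1,\dots,U_r}$ induces a graph with finite components. Then $U$ lies in the closure of $\mathcal O_r$.
\end{lemma}
\begin{proof}
Let $\mu(F)<\infty$ and $\epsilon>0$. Put $L=F\cup\bigcup_iU_i(F)$, and let $L'$ be as in the hypothesis. On each component $\kappa$ in $L'$ the map $U_i$ restricts to an injection of $\{x\in\kappa:U_i(x)\in L'\}$ into $\kappa$. Extend it to a permutation of $\kappa$ by the order-preserving bijection between the complements in $\kappa$ of its domain and range, for the fixed Borel linear order. This defines $U'_i$ on $L'$, with finite orbits. If $x\in F\cap L'$ and $U_i(x)\in L'$, then $U_i'(x)=U_i(x)$. As $F\subseteq L$ and $U_i(F)\subseteq L$,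
\[
\mu\{x\in F:U'_i(x)\ne U_i(x)\}\le\mu(F\setminus L')+\mu(L\setminus L')<2\epsilon,
\]
however $U_i'$ is defined off $L'$. There we realize all types on infinite measure. Partition $X\setminus L'$, which has infinite measure, into sets $X_{t,k}$ of infinite measure, where $t$ ranges over all types and $1\le k\le n_t$. Choose partial isomorphisms $\rho_{t,k}:X_{t,1}\to X_{t,k}$ with $\rho_{t,1}=\mathrm{id}$, and put $U_i'(\rho_{t,k}(x))=\rho_{t,\pi^t_i(k)}(x)$ for $x\in X_{t,1}$. The $U'$-orbit of $x\in X_{t,1}$ is $\{\rho_{t,k}(x):1\le k\le n_t\}$, of type $t$. So $U'\in\mathcal O_r$, and $U'$ is within $2\epsilon$ of $U$ on $F$ in each coordinate.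
\end{proof}

\begin{proof}[End of the proof of Theorem B]
(1)$\Rightarrow$(3): if $\mathbb G$ is approximately finite, Lemma~\ref{lem:dense} applies to every $U\in\mathbb G^r$ and every $r\ge1$. By Lemmas~\ref{lem:single}, \ref{lem:gdelta} and~\ref{lem:dense}, $\mathcal O_r$ is a single conjugacy class and a dense $G_\delta$ set, so it is a comeager class. (3)$\Rightarrow$(4) is the definition with $r=2$. (4)$\Rightarrow$(5) holds because a comeager subset of a nonempty Polish space is non-meager. (5)$\Rightarrow$(1) is Theorem~A, and (1)$\Leftrightarrow$(2) was proved above.
\end{proof}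

\begin{remark}[The case $r=1$]\label{rem:one}
For $r=1$ the hypothesis of Lemma~\ref{lem:dense} holds for every element of \emph{every} type $\mathrm{II}_\infty$ ergodic full group. By Lemmas~\ref{lem:single}, \ref{lem:gdelta} and~\ref{lem:dense}, $\mathcal O_1$ is then always a comeager conjugacy class.

To verify the hypothesis, let $T\in\mathbb G$ and $\mu(L)<\infty$, and let $L_\pm=\{x\in L:T^{\pm n}(x)\in L\text{ for all }n\ge0\}$. Since $T^{\pm1}(L_\pm)\subseteq L_\pm$ and $\mu(L_{\pm})<\infty$, both sets are $T$-invariant up to null sets. A component of the graph induced on $L$ is either contained in a finite $T$-orbit or an interval of an infinite $T$-orbit. Every point of an infinite interval lies in $L_+\cup L_-$, and conversely every point of $L_+\cup L_-$ with infinite orbit has an infinite component. So, after an $\mathcal R$-invariant null set is discarded, the points of infinite components form a $T$-invariant set $Y\subseteq L$ consisting of infinite $T$-orbits.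

By Lemma~\ref{lem:marker} choose $C\subseteq Y$ of small measure meeting every $T$-orbit in $Y$. The set $\{x\in Y:T^n(x)\notin C\text{ for all }n\ge0\}$ is mapped into itself by $T$ and has finite measure, so it is $T$-invariant up to a null set. It misses $C$, which meets every orbit in $Y$, so it is null. The same holds for $T^{-1}$. Hence from almost every point of $Y$ one reaches $C$ in both directions along the $T$-orbit, and after deleting a null set, $L'=L\setminus C$ carries only finite components.

Thus a single transformation can always be cut into finite pieces, and the first fate of Section~\ref{sec:odometer} is always available. By Lemma~\ref{lem:two}, two transformations already detect the failure of approximate finiteness.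
\end{remark}

\begin{thebibliography}{1}
\bibitem{slides}
\emph{Polish groups and non-free actions in the discrete or measurable context}, slides,
\texttt{https://webusers.imj-prg.fr/\textasciitilde francois.le-maitre/travaux/hdr/HDR-slides.pdf}.
\end{thebibliography}

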